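# The ultrapower of $\omega_{\omega+1}$ by the strong partition measure on $\omega_1$

We work in $\mathsf{ZF}+\mathsf{AD}$ throughout. Reals are elements of $\mathbb R=\omega^\omega$, finite tuples of reals are identified with reals, and $\sup\emptyset=0$.

Take the set of all sufficiently regular increasing functions $f:\omega_1\to\omega_1$, with the ultrafilter generated by the closed unbounded (club) subsets of $\omega_1$, and form the ultrapower of the ordinal $\omega_{\omega+1}$. Is the order type still $\omega_{\omega+1}$? In particular, is the ultrapower of $\omega_2$ shorter than $\omega_{\omega+1}$? Both answers are yes. We first answer the same question with the function $f$ replaced by a single countable ordinal. That case has a short proof, and we then see which part of it breaks for functions.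

## 1. A single countable ordinal: the club measure on $\omega_1$

Let $\mu^1_{\omega_1}$ be the club measure: $A\subseteq\omega_1$ has measure one iff it contains a club. Under $\mathsf{AD}$ it is an ultrafilter. For an ordinal $\kappa$, $\prod_{\omega_1}\kappa/\mu^1_{\omega_1}$ is the set of functions $F:\omega_1\to\kappa$ modulo equality on a club, ordered by $[F]<[G]$ iff $F(\alpha)<G(\alpha)$ on a club. This section shows that $\prod_{\omega_1}\omega_{\omega+1}/\mu^1_{\omega_1}=\omega_{\omega+1}$.

### 1.1. Background

**Choice and absoluteness.** $\mathsf{AD}$ implies $\mathsf{AC}_\omega(\mathbb R)$, countable choice for sets of reals; hence $\omega_1$ is regular. We do not assume $\mathsf{DC}$, but $L(\mathbb R)\models\mathsf{AD}+\mathsf{DC}$ (Kechris 1984). A statement that quantifies only over reals, with real parameters, has the same truth value in $V$ and in $L(\mathbb R)$, because both have the same reals. So classical facts about projective sets that are provable from $\mathsf{DC}$ may be used.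

**Codes of countable ordinals.** Let $\mathrm{WO}$ be the set of $a\in\mathbb R$ that code a prewellordering $\le_a$ of $\omega$, and let $|a|$ be its length. The lengths are exactly the ordinals $1\le\alpha<\omega_1$. $\mathrm{WO}$ is $\mathbf\Pi^1_1$; for a fixed countable $\alpha$ the set $\{a\in\mathrm{WO}:|a|\le\alpha\}$ is Borel. *$\mathbf\Sigma^1_1$-boundedness:* if $E\subseteq\mathrm{WO}$ is $\mathbf\Sigma^1_1$, then $\sup_{a\in E}|a|<\omega_1$. The same holds for $\mathbf\Sigma^1_1$ sets of codes of well-orderings of subsets of $\omega$.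

**Projective ordinals.** $\boldsymbol\delta^1_m$ is the supremum of the lengths of $\mathbf\Delta^1_m$ prewellorderings of $\mathbb R$. Giving such a prewellordering amounts to giving a map $\varphi$ from $\mathbb R$ onto an ordinal $\theta$, its length. These ordinals are the same in $V$ and $L(\mathbb R)$, and $\boldsymbol\delta^1_3=\omega_{\omega+1}$. (It is the next strong partition cardinal after $\omega_1$, by Jackson.)

**Suslin representations.** For a tree $T$ on $\omega\times\lambda$, $p[T]$ is the set of $x$ for which some $g\in\lambda^\omega$ satisfies $(x{\restriction}n,g{\restriction}n)\in T$ for all $n$. *Fact S* (Martin–Solovay, Kunen, Martin; see Kechris, "AD and projective ordinals"; applied in $L(\mathbb R)$): with $\lambda=(\omega_\omega)^{L(\mathbb R)}$, every $\mathbf\Sigma^1_3$ set is $p[T]$ for some tree $T\in L(\mathbb R)$ on $\omega\times\lambda$, and $(\lambda^+)^{L(\mathbb R)}=\boldsymbol\delta^1_3$. Since $V$ and $L(\mathbb R)$ have the same reals and well-foundedness of trees on ordinals is absolute, $p[T]$ is the same in both.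

Fact S enters only through the next lemma. It is the source of every bound below $\omega_{\omega+1}$ in these notes.

**Lemma 1.1 (Kunen–Martin).** Let $W\subseteq\mathbb R^2$ be $\mathbf\Sigma^1_3$ with no infinite descending sequence, that is, no $(\rho_i)_{i<\omega}$ with $\rho_{i+1}\,W\,\rho_i$ for all $i$. Then every nonempty set of reals has a $W$-minimal element, and the rank function $r(\rho)=\sup\{r(\rho')+1:\rho'\,W\,\rho\}$ satisfies $\mathrm{rk}(W):=\sup_\rho(r(\rho)+1)<\boldsymbol\delta^1_3$.

*Proof.* **Step 1: a tree that searches for a descending sequence.** Let $W=p[T]$ with $T\in L(\mathbb R)$ a tree on $\omega\times\omega\times\lambda$. Let $\mathcal S$ be the tree of sequences $\langle t_1,\dots,t_n\rangle$ with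
$$t_k=\langle(r^k_i)_{i\le k},(g^k_i)_{i<k}\rangle,\qquad r^k_i\in\omega^k,\quad g^k_i\in\lambda^k,$$
such that $r^{k+1}_i\supset r^k_i$ for $i\le k$, $g^{k+1}_i\supset g^k_i$ for $i<k$, and $(r^k_{i+1},r^k_i,g^k_i)\in T$ for $i<k$. From an infinite branch we would get reals $\rho_i=\bigcup_k r^k_i$ and functions $g_i=\bigcup_kg^k_i$ witnessing $\rho_{i+1}\,W\,\rho_i$ for all $i$. So $\mathcal S$ has no infinite branch. As $\mathcal S$ is a tree on a well-orderable set, it has a rank function $\mathrm{rk}_{\mathcal S}(t)=\sup\{\mathrm{rk}_{\mathcal S}(t')+1:t'\supsetneq t\}$; otherwise one builds a branch through the unranked nodes by always choosing the least unranked extension.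

**Step 2: the rank of $\mathcal S$ is below $\boldsymbol\delta^1_3$.** $\mathcal S\in L(\mathbb R)$ has size at most $\lambda$ there, and its rank function maps $\mathcal S$ onto $\mathrm{rk}_{\mathcal S}(\emptyset)+1$. Hence $\mathrm{rk}_{\mathcal S}(\emptyset)<(\lambda^+)^{L(\mathbb R)}=\boldsymbol\delta^1_3$.

**Step 3: map descending sequences into $\mathcal S$.** For $\rho'\,W\,\rho$ let $h_{\rho',\rho}\in\lambda^\omega$ be the leftmost witness. Send a finite descending sequence $(\rho_0,\dots,\rho_n)$ (so $\rho_{i+1}\,W\,\rho_i$) to $\langle t_1,\dots,t_n\rangle$ with $t_k=\langle(\rho_i{\restriction}k)_{i\le k},(h_{\rho_{i+1},\rho_i}{\restriction}k)_{i<k}\rangle$. Proper extensions go to proper extensions.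

**Step 4: conclude.** Suppose a nonempty $A\subseteq\mathbb R$ has no $W$-minimal element. Then every finite descending sequence from $A$ has a proper extension from $A$; one whose image has least $\mathcal S$-rank gives a contradiction. So minimal elements exist and $r$ is defined by recursion. By induction on $r(\rho_n)$,
$$r(\rho_n)\le\mathrm{rk}_{\mathcal S}(\text{image of }(\rho_0,\dots,\rho_n)):$$
if $\rho'\,W\,\rho_n$, then by induction $r(\rho')+1\le\mathrm{rk}_{\mathcal S}(\text{image of }(\rho_0,\dots,\rho_n,\rho'))+1$, which is at most $\mathrm{rk}_{\mathcal S}(\text{image of }(\rho_0,\dots,\rho_n))$. Taking $n=0$ gives $r(\rho)\le\mathrm{rk}_{\mathcal S}(\emptyset)$ for all $\rho$, so $\mathrm{rk}(W)\le\mathrm{rk}_{\mathcal S}(\emptyset)+1<\boldsymbol\delta^1_3$. $\square$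

### 1.2. Functions $\omega_1\to\omega_{\omega+1}$ are bounded

Fix a universal $\mathbf\Sigma^1_3$ set $U$ and put $W_a=\{(x,y):U(a,x,y)\}$. Let $\mathrm{WF}$ be the set of $a$ such that $W_a$ has no infinite descending sequence. For $a\in\mathrm{WF}$ we have $\mathrm{rk}(W_a)<\boldsymbol\delta^1_3$ by Lemma 1.1. These ranks are cofinal in $\boldsymbol\delta^1_3$: the strict part of a $\mathbf\Delta^1_3$ prewellordering of length $\theta$ is some $W_a$ with $a\in\mathrm{WF}$ and rank $\theta$.

**Lemma 1.2.** If $A\subseteq\mathrm{WF}$ is $\mathbf\Sigma^1_3$, then there is $\zeta<\boldsymbol\delta^1_3$ with $\mathrm{rk}(W_a)\le\zeta$ for all $a\in A$.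

*Proof.* The relation $\{((a,x),(a,y)):a\in A,\ W_a(x,y)\}$ is $\mathbf\Sigma^1_3$. It has no infinite descending sequence, since $a$ is constant along such a sequence and $a\in\mathrm{WF}$. By Lemma 1.1 it has rank $\zeta<\boldsymbol\delta^1_3$. For $a\in A$ the rank of $(a,x)$ in it equals the rank of $x$ in $W_a$ (induction), so $\mathrm{rk}(W_a)\le\zeta$. $\square$

**Proposition 1.3.** Every $F:\omega_1\to\omega_{\omega+1}$ is bounded below $\omega_{\omega+1}$.

*Proof.* Consider the game in which I plays $X$ and II plays $a$; II wins iff $X\notin\mathrm{WO}$, or $a\in\mathrm{WF}$ and $\mathrm{rk}(W_a)>F(|X|)$.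

If I had a winning strategy, its outputs would form a $\mathbf\Sigma^1_1$ subset of $\mathrm{WO}$, so all their lengths would be below some countable $\theta$. By $\mathsf{AC}_\omega(\mathbb R)$ choose $a_\alpha\in\mathrm{WF}$ with $\mathrm{rk}(W_{a_\alpha})>F(\alpha)$ for $\alpha<\theta$. The disjoint sum of these countably many relations is $\mathbf\Sigma^1_3$, has no infinite descending sequence, and has rank at least each $\mathrm{rk}(W_{a_\alpha})$. If II plays a code $a$ of this sum, II wins, a contradiction.

So by $\mathsf{AD}$, II has a winning strategy $\tau$. The set $A=\{\tau(X):X\in\mathrm{WO}\}\subseteq\mathrm{WF}$ is $\mathbf\Sigma^1_2$. Lemma 1.2 gives $\zeta<\boldsymbol\delta^1_3$ with $F(\alpha)<\zeta$ for all $1\le\alpha<\omega_1$. Now $\max(\zeta,F(0)+1)$ bounds $F$. $\square$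

### 1.3. The order type of $\prod_{\omega_1}\delta/\mu^1_{\omega_1}$

**Proposition 1.4.** If $\delta<\omega_{\omega+1}$, then $\prod_{\omega_1}\delta/\mu^1_{\omega_1}$ is a well-order of type $<\omega_{\omega+1}$.

The plan is to code functions $F$ by strategies for player II in a game, to put on strategies a $\mathbf\Sigma^1_3$ relation $\prec_1$ without infinite descending sequences, and to arrange that going down in the ultrapower can be matched by going down in $\prec_1$. Lemma 1.1 then bounds everything.

**Coded sequences.** Read $X\in\mathbb R$ as a sequence of reals $((X)_n)_{n<\omega}$. Say $X$ is *good at* $n$ if $(X)_n\in\mathrm{WO}$, and then write $|X|_n$ for the length of $(X)_n$; *good below* $n$ if good at all $n'<n$; *total* if good at all $n$. For total $X,v$ put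
$$\alpha_{X,v}=\sup_n\max(|X|_n,|v|_n)<\omega_1 .$$
For a countable limit ordinal $\lambda>0$, a *$\lambda$-code* is a total $X_0$ with $|X_0|_n$ strictly increasing in $n$ with supremum $\lambda$. Such codes exist. If $X_0$ is a $\lambda$-code and $Y$ is total with $|Y|_n<\lambda$ for all $n$, then clearly $\alpha_{X_0,Y}=\lambda$.

For $b:\omega\times\omega_1\to\omega_1$ let $C_b$ be the club of limit ordinals $\lambda>0$ such that $b(n,\xi)<\lambda$ whenever $n<\omega$ and $\xi<\lambda$.

**Step 1: a continuous reaction does not disturb the joint ordinal.** Let $\tau:\mathbb R\to\mathbb R$ be continuous such that for all $X,n$: $X$ good below $n$ implies $\tau(X)$ good at $n$. We claim there is a club $C_\tau$ such that for $\lambda\in C_\tau$ and every $\lambda$-code $X_0$, $\tau(X_0)$ is total and $\alpha_{X_0,\tau(X_0)}=\lambda$. Put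
$$b(n,\xi)=\sup\{|\tau(X)|_n:\ X\text{ is good at }n'\text{ and }|X|_{n'}\le\xi\text{ for all }n'<n\}.$$
The set of these $X$ is Borel, so the reals $(\tau(X))_n$ form a $\mathbf\Sigma^1_1$ subset of $\mathrm{WO}$, and $b(n,\xi)<\omega_1$ by boundedness. Let $C_\tau=C_b$. If $\lambda\in C_b$ and $X_0$ is a $\lambda$-code, put $\xi=|X_0|_{n-1}$ (and $\xi=0$ for $n=0$). Then $|\tau(X_0)|_n\le b(n,\xi)<\lambda$ for all $n$, and the claim follows.

**Step 2: strategies and the relation $\prec_1$.** Every real $\rho$ codes a function $\omega^{<\omega}\to\omega^4$, which we call a *strategy* and also denote by $\rho$. For $X\in\mathbb R$ let $\rho(X)=(\rho^v(X),\rho^w(X),\rho^x(X),\rho^e(X))$ be the four reals whose $n$-th entries together form $\rho(X{\restriction}n)$. So $\rho$ is a strategy for II in games where II moves first in each round, and $(\rho,X)\mapsto\rho(X)$ is continuous.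

Fix a map $\varphi$ from $\mathbb R$ onto an ordinal $\theta>\delta$ whose prewellordering is $\mathbf\Delta^1_3$. Its strict part is $\mathbf\Sigma^1_3$, so fix a $\mathbf\Pi^1_2$ relation $B$ with
$$\varphi(w')<\varphi(w)\iff\exists e\,B(w',w,e).\tag{1}$$
Put $\rho'\prec_1\rho$ iff for all $X$:

* (i) for all $n$, if $X$ is good below $n$, then $\rho'^x(X)$ is good at $n$; and
* (ii) if $X$ is total, then $B\big(\rho'^w(X),\ \rho^w(\rho'^x(X)),\ \rho'^e(X)\big)$.

So $\rho'$ produces, besides its own value $w$, an input $x$ for $\rho$ and a witness $e$ that its value is smaller than the value which $\rho$ gives on that input.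

**Step 3: $\prec_1$ is $\mathbf\Pi^1_2$.** "Good at $n$" is $\mathbf\Pi^1_1$, so the matrix of (i) is a Boolean combination of $\mathbf\Sigma^1_1$ relations. In (ii), "$X$ is not total" is $\mathbf\Sigma^1_1$ and $B$ is $\mathbf\Pi^1_2$. Quantifying over all $X$ gives $\mathbf\Pi^1_2$.

**Step 4: $\prec_1$ has no infinite descending sequence.** Suppose $\rho_{i+1}\prec_1\rho_i$ for all $i$. Define reals $x^{(i)}$, for all $i$ simultaneously, by recursion on $n$: the $n$-th entry of $x^{(i)}$ is the $x$-component of $\rho_{i+1}(x^{(i+1)}{\restriction}n)$. Thus $x^{(i)}=\rho^x_{i+1}(x^{(i+1)})$ for all $i$. By induction on $n$ all $x^{(i)}$ are good at $n$: if all are good below $n$, apply (i) for $\rho_{i+1}\prec_1\rho_i$ to $X=x^{(i+1)}$. So all are total. With $w_i=\rho^w_i(x^{(i)})$ and $e_{i+1}=\rho^e_{i+1}(x^{(i+1)})$, (ii) gives $B(w_{i+1},w_i,e_{i+1})$, so $\varphi(w_{i+1})<\varphi(w_i)$ for all $i$, a contradiction.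

**Step 5: descending in the ultrapower.** Say $\rho$ *codes* $F:\omega_1\to\delta+1$ iff (1) $X$ good below $n$ implies $\rho^v(X)$ good at $n$, for all $X,n$; and (2) $\varphi(\rho^w(X))=F(\alpha_{X,\rho^v(X)})$ for all total $X$. We show: *if $\rho$ codes $F$ and $F'<F$ on a club $C_0$, where $F':\omega_1\to\delta+1$, then some $\rho'\prec_1\rho$ codes $F'$.*

In each round II first plays the next entries of $z=(v,w,x,e)$, then I plays the next entry of $X$. Let $\mathrm{OK}_n(z)$ say that $v,x$ are good at $n$. II wins iff (A) for all $n$, if $X$ is good below $n$ then $\mathrm{OK}_n(z)$; and (B) if $X$ is total, then $v$ is total, $\varphi(w)=F'(\alpha_{X,v})$ and $B(w,\rho^w(x),e)$. A winning strategy for II is a $\rho'$ as required. Suppose I has a winning strategy instead, producing $X=\sigma(z)$ continuously.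

If $\mathrm{OK}_{n'}(z)$ for all $n'\le n$, then $\sigma(z)$ is good at $n$. Otherwise let $n_0\le n$ be least such that it is not good at $n_0$. Then (A) holds, since $\mathrm{OK}_{n'}(z)$ holds for $n'\le n_0$ and $X$ is not good below $n'$ for $n'>n_0$. (B) holds vacuously, and II wins the run, a contradiction. Hence, by boundedness,
$$b(n,\xi)=\sup\{|\sigma(z)|_n:\ \forall n'\le n\ (v,x\text{ good at }n',\ |v|_{n'}\le\xi,\ |x|_{n'}\le\xi)\}<\omega_1 .$$
Choose $\lambda\in C_0\cap C_b\cap C_{\rho^v}$ and let $v=x=X_0$ be a $\lambda$-code. By Step 1, $\alpha_{x,\rho^v(x)}=\lambda$, so $\varphi(\rho^w(x))=F(\lambda)$ by (2). Choose $w$ with $\varphi(w)=F'(\lambda)<F(\lambda)$, and then $e$ with $B(w,\rho^w(x),e)$ by (1). All $\mathrm{OK}_n(z)$ hold, so $X=\sigma(z)$ is total, and $|X|_n\le b(n,|X_0|_n)<\lambda$. Hence $\alpha_{X,v}=\lambda$, (A) and (B) hold, and II wins, a contradiction.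

**Step 6: the bound.** By Lemma 1.1, $\prec_1$ has a rank function $r$ into $\boldsymbol\delta^1_3$. The constant function $\delta$ is coded by a strategy $\rho_{\rm top}$ that plays a fixed total $v$ with all $|v|_n=1$, a fixed $w$ with $\varphi(w)=\delta$, and any fixed $x,e$; clause (2) holds because $F$ is constant. For a class $\mathbf c$ some member of which is coded, let $R(\mathbf c)$ be the least $r(\rho)$ with $\rho$ coding a member of $\mathbf c$. By Step 5, if $\mathbf c'<\mathbf c$ and $\mathbf c$ has a coded member, then so does $\mathbf c'$, and $R(\mathbf c')<R(\mathbf c)$. So $R$ maps the classes below $[\delta]$, that is, $\prod_{\omega_1}\delta/\mu^1_{\omega_1}$, strictly increasingly into $r(\rho_{\rm top})<\boldsymbol\delta^1_3$. The ultrapower is linearly ordered, hence a well-order of type $<\boldsymbol\delta^1_3=\omega_{\omega+1}$. $\square$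

By Proposition 1.3 every class in $\prod_{\omega_1}\omega_{\omega+1}/\mu^1_{\omega_1}$ lies below a constant $\delta<\omega_{\omega+1}$, and by Proposition 1.4 fewer than $\omega_{\omega+1}$ classes, in order type, lie below it. So the type is at most $\omega_{\omega+1}$; the constants show that it is at least that.

## 2. From one ordinal to a function on $\omega_1$

**Definition.** A function $f:\omega_1\to\omega_1$ has the *correct type* if

1. $f$ is strictly increasing;
2. $f$ is discontinuous everywhere: $f(\alpha)>\sup_{\beta<\alpha}f(\beta)$ for all $\alpha<\omega_1$;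
3. $f$ has uniform cofinality $\omega$: there is $g:\omega_1\times\omega\to\omega_1$ such that for every $\alpha$ the sequence $n\mapsto g(\alpha,n)$ is strictly increasing with supremum $f(\alpha)$.

For example, $f(\beta)=\omega\beta+\omega$ has the correct type, with $g(\beta,n)=\omega\beta+n$: for (2), $\sup_{\beta'<\beta}f(\beta')\le\omega\beta<f(\beta)$. The function $\beta\mapsto\omega(1+\beta)$ fails (2) at $\beta=\omega$, where its value is $\omega\cdot\omega=\sup_n\omega(1+n)$. The function $\beta\mapsto\beta+1$ satisfies (1) and (2) but fails (3), since its values are successors.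

For $X\subseteq\omega_1$ let $[X]_*=[X]^{\omega_1}_*$ be the set of functions of correct type with range contained in $X$. If $C$ is club, then $[C]_*\neq\emptyset$: let $\alpha\mapsto C(\alpha)$ enumerate $C$ increasingly; it is continuous, so $\beta\mapsto C(\omega\beta+\omega)$ has witness $(\beta,n)\mapsto C(\omega\beta+n)$ for (3), and (2) holds because $\sup_{\beta'<\beta}C(\omega\beta'+\omega)\le C(\omega\beta)$.

**Definition.** The *strong partition measure* $\mu=\mu^{\omega_1}_{\omega_1}$ on $[\omega_1]_*$ is given by: $A\in\mu$ iff $[C]_*\subseteq A$ for some club $C$. Under $\mathsf{AD}$ it is a countably complete ultrafilter; that it is an ultrafilter is the strong partition property $\omega_1\to_*(\omega_1)^{\omega_1}_2$. "A.e." refers to $\mu$. For an ordinal $\kappa$, $\prod_{[\omega_1]_*}\kappa/\mu$ is the set of $\Phi:[\omega_1]_*\to\kappa$ modulo a.e. equality, ordered by $[\Phi]<[\Psi]$ iff $\Phi(f)<\Psi(f)$ a.e. It is linearly ordered, since $\mu$ is an ultrafilter, and is identified with its order type. For $\epsilon<\omega_1$, $[\omega_1]^\epsilon_*$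 and $\mu^\epsilon_{\omega_1}$ are defined in the same way with functions $\epsilon\to\omega_1$.

**Theorem A.** If $\delta<\omega_{\omega+1}$, then $\prod_{[\omega_1]_*}\delta/\mu$ is a well-order of type $<\omega_{\omega+1}$.

**Theorem B.** Every $F:[\omega_1]_*\to\omega_{\omega+1}$ is bounded a.e.: there are a club $C$ and $\zeta<\omega_{\omega+1}$ with $F(f)<\zeta$ for all $f\in[C]_*$.

**Corollary.** $\prod_{[\omega_1]_*}\omega_{\omega+1}/\mu=\omega_{\omega+1}$ and $\prod_{[\omega_1]_*}\omega_2/\mu<\omega_{\omega+1}$.

*Proof from A and B.* By B, every element of $\prod_{[\omega_1]_*}\omega_{\omega+1}/\mu$ lies below the class of a constant $\delta<\omega_{\omega+1}$. The initial segment below that class is $\prod_{[\omega_1]_*}\delta/\mu$, of type $<\omega_{\omega+1}$ by A. So the whole is a well-order of type $\le\omega_{\omega+1}$, and the constant functions show that it is $\ge\omega_{\omega+1}$. The second statement is A for $\delta=\omega_2$. $\square$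

**Theorem C (a supplement, not needed for the two questions).** For all $m\ge3$: $\prod_{[\omega_1]_*}\boldsymbol\delta^1_m/\mu=\boldsymbol\delta^1_m$; $\prod_{[\omega_1]_*}\delta/\mu<\boldsymbol\delta^1_m$ for $\delta<\boldsymbol\delta^1_m$; and every function from $[\omega_1]_*$ into $\boldsymbol\delta^1_m$ is bounded a.e. The equality $\prod_{[\omega_1]_*}\boldsymbol\delta^1_m/\mu=\boldsymbol\delta^1_m$ fails for $m=1,2$. Moreover $\prod_{[\omega_1]_*}\kappa/\mu>\kappa$ for every cardinal $\omega_1\le\kappa\le\omega_\omega$, so $\omega_{\omega+1}$ is the least uncountable cardinal $\kappa$ with $\prod_{[\omega_1]_*}\kappa/\mu=\kappa$.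

### 2.1. Reducing to countable pieces of $f$ does not suffice

If $F(f)=G(f(0))$ for some $G:\omega_1\to\omega_{\omega+1}$, then $F$ is bounded by Proposition 1.3. More generally, it is known that $\prod_{[\omega_1]^\epsilon_*}\omega_{\omega+1}/\mu^\epsilon_{\omega_1}=\omega_{\omega+1}$ for every $\epsilon<\omega_1$. So it is natural to hope that every $F$ is a.e. a function of some $f{\restriction}\epsilon$. This is false already for values in $\omega_2$. By Martin, $\omega_2=\prod_{\omega_1}\omega_1/\mu^1_{\omega_1}$; let $F(f)=[f]_{\mu^1_{\omega_1}}<\omega_2$. Suppose $F(f)=G(f{\restriction}\epsilon)$ for all $f\in[C]_*$. Take $f\in[C]_*$, keep $f'=f$ below $\epsilon$, and for $\beta\ge\epsilon$ let $f'(\beta)$ be the supremum of the first $\omega$ elements of $C$ above $\max(f(\beta),\sup_{\beta'<\beta}f'(\beta'))$. Then $f'\in[C]_*$ and $f'{\restriction}\epsilon=f{\restriction}\epsilon$. But $f'>f$ on $[\epsilon,\omega_1)$, so $F(f')>F(f)$, a contradiction.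

The same example shows that functions into $\omega_2$ need not be bounded a.e. below $\omega_2$. Given $h:\omega_1\to\omega_1$ and a club $C$, the same recursion with $h$ in place of $f$ and $\epsilon=0$ gives $f'\in[C]_*$ with $F(f')>[h]$.

### 2.2. Running Section 1 with $\omega_1$ stages

The other approach is to run Section 1.3 with $\omega_1$ stages in place of $\omega$. Two things are needed at once.

First, reals must code partial functions $\omega_1\to\omega_1$, and for Step 1 it must be true that "$X$ has a value $\le\lambda$ at all stages before $\gamma$" is a Borel condition for fixed countable $\gamma,\lambda$. Section 3 provides this.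

Second, look again at Step 3 of Section 1.3. It used that "$X$ is not total" is $\mathbf\Sigma^1_1$. With $\omega_1$ stages, totality says something about every countable $\gamma$, that is, about every code of a countable ordinal; the bound we shall get for it is $\mathbf\Pi^1_2$. Then clause (ii), "if $X$ is total then $B$", reads "$\mathbf\Sigma^1_2$ or $\mathbf\Pi^1_2$", and after "for all $X$" the resulting bound for the relation is only $\mathbf\Pi^1_3$. Lemma 1.1 needs $\mathbf\Sigma^1_3$. This is the point at which the proof of Section 1 stops working.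

The way past it uses the very stages that cause the trouble. A $\mathbf\Pi^1_2$ set $B$ is an intersection $\bigcap_{\gamma<\omega_1}Q_\gamma$ of Borel sets. So we do not ask for $B$ at the end; at stage $\gamma$ we ask for $Q_\gamma$, exactly when we ask for goodness at $\gamma$. No clause then mentions totality, and the relation is $\mathbf\Pi^1_2$ again. On total inputs the stages together still give $B$.

## 3. Coding functions $\omega_1\to\omega_1$ by generic enumerations

**Lookup.** Let each $b\in\mathbb R$ code a relation $<_b$ on $\omega$ and a function $h_b:\omega\to\omega$, and put $b_n=\{m:m<_bn\}$. Write $b[\gamma]=\eta$ iff $<_b$ is a strict linear order of $\omega$ and for some $n$, $(b_n,<_b)$ is well-ordered of type $\gamma$ and $(b_{h_b(n)},<_b)$ is well-ordered of type $\eta$. The $n$ is unique, because distinct initial segments of a well-order have distinct types; so $\eta$ is unique. For fixed countable $\gamma,\eta$ this is a Borel condition on $b$. For example, if $<_b$ is the usual order of $\omega$ and $h_b(n)=n+1$, then $b[\gamma]=\gamma+1$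 for $\gamma<\omega$, and $b[\gamma]$ is undefined for $\gamma\ge\omega$.

One $b$ handles only countably many $\gamma$. So let a real $X$ be a strategy which, shown an ordinal code $a$, answers with some $b$: view $X\in\mathbb R$ as a map $\omega^{<\omega}\to\omega$ and put $(X*a)(n)=X(a{\restriction}(n+1))$. The value at $\gamma$ must not depend on the code $a$ that we show. To require the same answer for *all* $a$ with $|a|=\omega+\gamma$ would be a $\mathbf\Pi^1_1$ condition, and the boundedness arguments need $\mathbf\Sigma^1_1$ ones. We ask instead for the same answer for *comeager many* codes, because category quantifiers preserve Borel sets.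

Write $\forall^*y$ for "for comeager many $y$" and $\exists^*y$ for "for nonmeager many $y$". The Borel, $\mathbf\Sigma^1_1$ and $\mathbf\Pi^1_1$ sets are closed under both quantifiers (Kechris, *Classical Descriptive Set Theory*, 16.1 and 29.22).

For $\gamma<\omega_1$ let $Y_\gamma=(\omega+\gamma)^\omega$, a product of discrete spaces, homeomorphic to $\omega^\omega$. For $y\in Y_\gamma$ let $a_y$ code $\{(i,j):y(i)\le y(j)\}$. For each $\xi<\omega+\gamma$ the set of $y$ with $\xi$ in the range is open dense, so comeager many $y$ are onto; for these, $a_y\in\mathrm{WO}$ and $|a_y|=\omega+\gamma\ge\gamma$.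

**Definition.** $\widehat X(\gamma)=\eta$ iff $\forall^*y\in Y_\gamma\ (X*a_y)[\gamma]=\eta$. There is at most one such $\eta$, as two comeager sets meet. So $\widehat X$ is a partial function from $\omega_1$ to $\omega_1$. $X$ is *good at* $\gamma$ if $\widehat X(\gamma)$ is defined; *good below* $\gamma$ if good at all $\gamma'<\gamma$; *total* if good at all $\gamma<\omega_1$. From here on these words have this meaning.

For example, let $X$ ignore $a$ and always answer with the $b$ of the example above. Then $X$ is good exactly at the finite $\gamma$, with $\widehat X(\gamma)=\gamma+1$. A total $X$ must react to $a$.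

**Lemma 3.1.** For every $g:\omega_1\to\omega_1$ there is a total $X$ with $\widehat X=g$.

*Proof.* In the game, I plays $a$ and II plays $b$, I moving first in each round; II wins iff $a\notin\mathrm{WO}$ or $b[\gamma]=g(\gamma)$ for all $\gamma\le|a|$. If I had a winning strategy, its outputs would form a $\mathbf\Sigma^1_1$ subset of $\mathrm{WO}$. So all their lengths would be below some infinite countable $\theta$, which by regularity of $\omega_1$ may be taken closed under $g$. II then plays $b$ with $<_b$ of type $\theta$ and with $h_b$ copying $g{\restriction}\theta$: if $b_n$ has type $\gamma$, then $b_{h_b(n)}$ has type $g(\gamma)$. Then $b[\gamma]=g(\gamma)$ for all $\gamma<\theta$ and II wins, a contradiction. So II has a winning strategy $X$, and $(X*a_y)[\gamma]=g(\gamma)$ for all onto $y\in Y_\gamma$. $\square$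

**Lemma 3.2.**

(a) For $\gamma,\eta<\omega_1$, the set $\{X:\widehat X(\gamma)=\eta\}$ is Borel.

(b) Let $\mathrm{WO}'$ be the set of $c\in\mathbb R$ coding strict well-orderings $<_c$ of $\omega$, let $c_k=\{m:m<_ck\}$, and let $|c|_k$ be the type of $c_k$. There is a $\mathbf\Pi^1_1$ relation $D$ such that for $c\in\mathrm{WO}'$: $D(X,c,k)\iff X$ is good at $|c|_k$. Hence $\{X:X\text{ total}\}$ is $\mathbf\Pi^1_2$.

(c) If $A$ is $\mathbf\Sigma^1_1$, $\Phi:\mathbb R\to\mathbb R$ is continuous, and $\Phi(z)$ is good at $\gamma$ for all $z\in A$, then $\sup_{z\in A}\widehat{\Phi(z)}(\gamma)<\omega_1$.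

*Proof.* **(a)** The set $\{(X,y):(X*a_y)[\gamma]=\eta\}$ is Borel, and $\forall^*y$ preserves Borel sets.

**(b), Step 1: replace $Y_{|c|_k}$ by $\omega^\omega$, uniformly in $c,k$.** Given $(c,k)$, let $N=\{2i:i\in\omega\}\cup\{2m+1:m<_ck\}$ and let $(z_n)_{n<\omega}$ list $N$ in the usual order of $\omega$. Let $\preceq$ order $N$ as follows: even numbers first, in the usual order; then the odd numbers, with $2m+1$ before $2m'+1$ iff $m<_cm'$. For $y\in\omega^\omega$ let $a^{c,k}_y$ code $\{(i,j):z_{y(i)}\preceq z_{y(j)}\}$. If $c\in\mathrm{WO}'$, then $\preceq$ has type $\omega+|c|_k$. The map $\pi$ that sends $n$ to the $\preceq$-rank of $z_n$ is a bijection $\omega\to\omega+|c|_k$, and $y\mapsto\pi\circ y$ is a homeomorphism $\omega^\omega\to Y_{|c|_k}$ with $a^{c,k}_y=a_{\pi\circ y}$.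

**Step 2: say that two generic answers agree.** Let $\mathrm{Eq}(b,b',c,k)$ say: $<_b,<_{b'}$ are strict linear orders of $\omega$, and there are $n,n'$ such that $b_n$, $b'_{n'}$ and $c_k$ are well-ordered of the same type, and $b_{h_b(n)}$, $b'_{h_{b'}(n')}$ are well-ordered of the same type. Two linear orders are well-ordered of the same type iff both are well-ordered and neither is isomorphic to a proper initial segment of the other. This is a $\mathbf\Pi^1_1$ condition, so $\mathrm{Eq}$ is $\mathbf\Pi^1_1$. Let
$$D(X,c,k)\iff\forall^*y\,\forall^*y'\ \mathrm{Eq}(X*a^{c,k}_y,\,X*a^{c,k}_{y'},\,c,k),$$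
which is $\mathbf\Pi^1_1$.

**Step 3: $D$ is as required.** Let $c\in\mathrm{WO}'$. If $X$ is good at $|c|_k$, then comeager many $y$ give the same value at $|c|_k$, so $D(X,c,k)$ holds. Conversely, if $D(X,c,k)$ holds, fix one $y$ such that $\forall^*y'\,\mathrm{Eq}(X*a^{c,k}_y,X*a^{c,k}_{y'},c,k)$. The value of $X*a^{c,k}_y$ at $|c|_k$ is then the value of $X*a^{c,k}_{y'}$ for comeager many $y'$, so $X$ is good at $|c|_k$. Finally, every $\gamma<\omega_1$ is $|c|_k$ for some $c\in\mathrm{WO}'$ and $k$. So $X$ is total iff $\forall c\,\forall k\,(c\notin\mathrm{WO}'\vee D(X,c,k))$, which is $\mathbf\Pi^1_2$.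

**(c)** Let $E$ be the set of codes $d$ of linear orders of subsets of $\omega$ such that for some $z\in A$, $\exists^*y\in Y_\gamma$: with $b=\Phi(z)*a_y$, $<_b$ is a strict linear order of $\omega$ and there is $n$ with $(b_n,<_b)$ of type $\gamma$ and $d\cong(b_{h_b(n)},<_b)$. Then $E$ is $\mathbf\Sigma^1_1$, because $\exists^*y$ preserves $\mathbf\Sigma^1_1$. For $z\in A$ comeager many $y$ yield the value $\widehat{\Phi(z)}(\gamma)$, and a nonmeager set meets a comeager set. So every $d\in E$ is a well-order of type $\widehat{\Phi(z)}(\gamma)$ for some $z\in A$, and all these values occur. Apply $\mathbf\Sigma^1_1$-boundedness. $\square$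

## 4. A $\mathbf\Pi^1_2$ set as an intersection of $\omega_1$ Borel stages

**Lemma 4.1.** Let $B\subseteq\mathbb R$ be $\mathbf\Pi^1_2$. There are Borel sets $Q_\gamma$ $(\gamma<\omega_1)$ with $B=\bigcap_{\gamma<\omega_1}Q_\gamma$, and a $\mathbf\Pi^1_1$ relation $Q^*$ such that for $c\in\mathrm{WO}'$: $Q^*(p,c,k)\iff p\in Q_{|c|_k}$.

*Proof.* **Step 1: trees $S^\beta_p$ that search for a proof of $\neg B(p)$.** Write $\neg B(p)\iff\exists u\,(R_{p,u}\text{ is well-founded})$, where $R_{p,u}\subseteq\omega^{<\omega}$ is a tree and whether $s\in R_{p,u}$ depends only on $s$, $p{\restriction}\mathrm{lh}(s)$, $u{\restriction}\mathrm{lh}(s)$. Enumerate $\omega^{<\omega}=\{s_i:i<\omega\}$ with $\mathrm{lh}(s_i)\le i$. For $\beta<\omega_1$ let $S^\beta_p$ be the tree of sequences $((u_i,\xi_i))_{i<n}\in(\omega\times\beta)^{<\omega}$ such that whenever $i,j<n$, $s_i\subsetneq s_j$ and $s_i,s_j\in R_{p,u}$, then $\xi_j<\xi_i$. This makes sense, because $u_0,\dots,u_{n-1}$ decide whether $s_i\in R_{p,u}$ for $i<n$. An infinite branch is a real $u$ together with a map into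 $\beta$ that is order-reversing on $R_{p,u}$. A well-founded tree on $\omega$ has countable rank. So $\neg B(p)$ iff for some $\beta<\omega_1$ the tree $S^\beta_p$ has an infinite branch.

**Step 2: detect a branch by pruning.** For a tree $S$ put
$$S_{(\nu)}=\{t\in S:\ \forall\nu'<\nu\ \ t\text{ has a proper extension in }S_{(\nu')}\},$$
which is decreasing in $\nu$. Say $S$ *stabilizes at* $\nu$ if $S_{(\nu)}\ne\emptyset$ and every $t\in S_{(\nu)}$ has a proper extension in $S_{(\nu)}$. For instance, $S=\{\emptyset,\langle0\rangle\}$ has $S_{(0)}=S$, $S_{(1)}=\{\emptyset\}$ and $S_{(2)}=\emptyset$, and it stabilizes nowhere.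

A countable tree $S$ on a well-ordered set has an infinite branch iff it stabilizes at some $\nu<\omega_1$. Suppose there is an infinite branch. By induction on $\nu$ its nodes lie in every $S_{(\nu)}$. As $S$ is countable, the decreasing sequence $(S_{(\nu)})_{\nu<\omega_1}$ cannot lose a node at every step, so $S_{(\nu)}=S_{(\nu+1)}$ for some $\nu<\omega_1$, and $S$ stabilizes there. Conversely, a nonempty set of nodes in which each has a proper extension yields a branch by always choosing the least extension.

**Step 3: the sets $Q_\gamma$.** Let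
$$Q_\gamma=\{p:\ \text{for all }\beta,\nu\le\gamma,\ S^\beta_p\text{ does not stabilize at }\nu\}.$$
Each $S^\beta_p$ with $\beta<\omega_1$ is countable, so Steps 1 and 2 give $B=\bigcap_{\gamma<\omega_1}Q_\gamma$.

**Step 4: the complexity.** For $c\in\mathrm{WO}'$, recursion along $<_c$ shows that there is exactly one system $H=(H_{l,m})_{l,m\in\omega}$ with
$$t\in H_{l,m}\iff t\in S^{c,l}_p\ \wedge\ \forall m'<_cm\ \exists t'\supsetneq t\ (t'\in H_{l,m'}),\tag{2}$$
where $S^{c,l}_p$ is $S^{|c|_l}_p$ with the set $\{i:i<_cl\}$, ordered by $<_c$, in place of the ordinal $|c|_l$. Thus $H_{l,m}$ is a copy of $(S^{|c|_l}_p)_{(|c|_m)}$. Condition (2) is arithmetical, and so is stabilization, given $H$. Let $Q^*(p,c,k)$ say: for every $H$ satisfying (2) and all $l,m\le_ck$ (that is, each of $l,m$ equals $k$ or is $<_ck$), it is not the case that $H_{l,m}\ne\emptyset$ and every $t\in H_{l,m}$ has a proper extension in $H_{l,m}$. This is $\mathbf\Pi^1_1$. For $c\in\mathrm{WO}'$ it says $p\in Q_{|c|_k}$, because each $\beta\le|c|_k$ is $|c|_l$ for exactly one $l\le_ck$.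 For $c\in\mathrm{WO}'$, replacing "for every $H$" by "for some $H$" gives an equivalent $\mathbf\Sigma^1_1$ condition. Fixing $c,k$ with $|c|_k=\gamma$, we see that $Q_\gamma$ is both $\mathbf\Pi^1_1$ and $\mathbf\Sigma^1_1$, hence Borel. $\square$

## 5. Joint functions

Two total reals $X,v$, played by opposite players, should determine one function of correct type, just as they determined one ordinal $\alpha_{X,v}$ in Section 1.

**Definition.** For total $X,v$ let $c(\gamma)=\max(\widehat X(\gamma),\widehat v(\gamma))$,
$$d(\gamma)=\max\Big(c(\gamma),\ \sup_{\gamma'<\gamma}(d(\gamma')+1)\Big),\qquad f_{X,v}(\beta)=\sup_nd(\omega\beta+n).$$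

The function $d$ is strictly increasing, and $\sup_{\beta'<\beta}f_{X,v}(\beta')\le d(\omega\beta)<f_{X,v}(\beta)$. So $f_{X,v}$ has the correct type, with witness $(\beta,n)\mapsto d(\omega\beta+n)$. Clearly $f_{X,v}=f_{v,X}$. If $\widehat X$ and $\widehat v$ are constantly $0$, then $d(\gamma)=\gamma$ and $f_{X,v}(\beta)=\omega\beta+\omega$.

**Definition.** For $f$ of correct type, an *$f$-code* is a total $X_0$ with $\widehat{X_0}(\omega\beta+n)=g(\beta,n)$ for all $\beta,n$, where each $g(\beta,\cdot)$ is strictly increasing with supremum $f(\beta)$ and $g(\beta,0)\ge\sup_{\beta'<\beta}f(\beta')$.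

$f$-codes exist. Given a witness $g_0$ of uniform cofinality $\omega$, let $n_\beta$ be least with $g_0(\beta,n_\beta)\ge\sup_{\beta'<\beta}f(\beta')$, which exists by discontinuity. Put $g(\beta,n)=g_0(\beta,n_\beta+n)$ and apply Lemma 3.1 to $\omega\beta+n\mapsto g(\beta,n)$; every countable ordinal is $\omega\beta+n$ for exactly one pair $(\beta,n)$.

The values of an $f$-code increase with the stage: for $\beta'<\beta$ we have $g(\beta',m)<f(\beta')\le g(\beta,0)$. Hence
$$\widehat{X_0}(\gamma')\le g(\beta,n)\quad\text{for all }\gamma'\le\omega\beta+n.\tag{3}$$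

**Lemma 5.1.** If $X_0$ is an $f$-code, $Y$ is total, and $\widehat Y(\omega\beta+n)<f(\beta)$ for all $\beta,n$, then $f_{X_0,Y}=f$.

*Proof.* We show by induction on $\omega\beta+n$ that $g(\beta,n)\le d(\omega\beta+n)<f(\beta)$; the supremum over $n$ is then $f(\beta)$. The first inequality holds as $d\ge c\ge\widehat{X_0}$. For the second, $c(\omega\beta+n)<f(\beta)$ by assumption. At $n=0$, for $\gamma'=\omega\beta'+n'<\omega\beta$ the induction hypothesis gives $d(\gamma')+1\le f(\beta')$, so $\sup_{\gamma'<\omega\beta}(d(\gamma')+1)\le\sup_{\beta'<\beta}f(\beta')<f(\beta)$. At $n+1$ the supremum is $d(\omega\beta+n)+1<f(\beta)$, as $f(\beta)$ is a limit. $\square$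

**The clubs $C_b$.** For $b:\omega_1\times\omega_1\to\omega_1$ let $C_b$ be the club of nonzero limit ordinals $\eta<\omega_1$ closed under $\zeta\mapsto\omega\zeta+\omega$ with $b(\gamma,\lambda)<\eta$ for all $\gamma,\lambda<\eta$. It is unbounded because $\omega_1$ is regular. If $f\in[C_b]_*$, then
$$\omega\beta+n<f(\beta)\quad\text{for all }\beta,n.\tag{4}$$
Indeed $f(\beta')\ge\beta'$ for all $\beta'$, as $f$ is strictly increasing. If $f(\beta)=\beta$, then $\beta\in C_b$ is a nonzero limit and $\sup_{\beta'<\beta}f(\beta')\ge\beta=f(\beta)$, contradicting discontinuity. So $\beta<f(\beta)$, and $f(\beta)$ is closed under $\zeta\mapsto\omega\zeta+\omega$.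

The next lemma is Step 1 of Section 1.3 for functions.

**Lemma 5.2.** Let $\tau:\mathbb R\to\mathbb R$ be continuous such that for all $X,\gamma$: $X$ good below $\gamma$ implies $\tau(X)$ good at $\gamma$. Then there is a club $C_\tau$ such that for every $f\in[C_\tau]_*$ and every $f$-code $X_0$, $\tau(X_0)$ is total and $f_{X_0,\tau(X_0)}=f$.

*Proof.* Let
$$b(\gamma,\lambda)=\sup\{\widehat{\tau(X)}(\gamma):\ \widehat X(\gamma')\text{ is defined and }\le\lambda\text{ for all }\gamma'<\gamma\}.$$
The set of such $X$ is $\bigcap_{\gamma'<\gamma}\bigcup_{\eta\le\lambda}\{X:\widehat X(\gamma')=\eta\}$, which is Borel by Lemma 3.2(a). For these $X$, $\tau(X)$ is good at $\gamma$. So $b(\gamma,\lambda)<\omega_1$ by Lemma 3.2(c). Let $C_\tau=C_b$. Let $f\in[C_b]_*$, let $X_0$ be an $f$-code, with $g$ as in the definition, and let $\gamma=\omega\beta+n$. Since $X_0$ is total, so is $\tau(X_0)$. For $\gamma'<\gamma$ we have $\widehat{X_0}(\gamma')\le\lambda$, where $\lambda=g(\beta,n-1)$ if $n\ge1$ (by (3)) and $\lambda=\sup_{\beta'<\beta}f(\beta')$ if $n=0$. In both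 cases $\lambda<f(\beta)$, and $\gamma<f(\beta)$ by (4). As $f(\beta)\in C_b$, $\widehat{\tau(X_0)}(\gamma)\le b(\gamma,\lambda)<f(\beta)$. Apply Lemma 5.1. $\square$

## 6. A well-founded $\mathbf\Pi^1_2$ relation on strategies

Strategies $\rho$ and the continuous map $(\rho,X)\mapsto\rho(X)=(\rho^v(X),\rho^w(X),\rho^x(X),\rho^e(X))$ are as in Step 2 of Section 1.3. Fix $\delta<\omega_{\omega+1}=\boldsymbol\delta^1_3$, a map $\varphi$ from $\mathbb R$ onto an ordinal $\theta>\delta$ with $\mathbf\Delta^1_3$ prewellordering, and a $\mathbf\Pi^1_2$ relation $B$ satisfying (1). Let $Q_\gamma,Q^*$ be as in Lemma 4.1 for $B$.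

**Definition.** $\rho'\prec\rho$ iff for all $X\in\mathbb R$ and all $\gamma<\omega_1$: if $X$ is good below $\gamma$, then $\rho'^x(X)$ is good at $\gamma$ and
$$\big(\rho'^w(X),\ \rho^w(\rho'^x(X)),\ \rho'^e(X)\big)\in Q_\gamma .\tag{5}$$

**Lemma 6.1.** $\prec$ is $\mathbf\Pi^1_2$.

*Proof.* Every $\gamma<\omega_1$ is $|c|_k$ for some $c\in\mathrm{WO}'$, $k\in\omega$. So $\rho'\prec\rho$ iff
$$\forall X\,\forall c\,\forall k\,\big[\,c\notin\mathrm{WO}'\ \vee\ \exists l<_ck\ \neg D(X,c,l)\ \vee\ \big(D(\rho'^x(X),c,k)\wedge Q^*(p,c,k)\big)\big],$$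
with $p$ the triple in (5). The matrix is a Boolean combination of $\mathbf\Sigma^1_1$ relations, hence $\mathbf\Delta^1_2$. $\square$

**Lemma 6.2.** $\prec$ has no infinite descending sequence.

*Proof.* Suppose $\rho_{i+1}\prec\rho_i$ for all $i$. **Step 1: feed the strategies into each other.** Define reals $x^{(i)}$, for all $i$ simultaneously, by recursion on $n$: the $n$-th entry of $x^{(i)}$ is the $x$-component of $\rho_{i+1}(x^{(i+1)}{\restriction}n)$. This needs only the first $n$ entries of $x^{(i+1)}$, so the recursion works, and $x^{(i)}=\rho^x_{i+1}(x^{(i+1)})$ for all $i$.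

**Step 2: all $x^{(i)}$ are total.** By induction on $\gamma<\omega_1$ all $x^{(i)}$ are good at $\gamma$: if all are good below $\gamma$, then, as $x^{(i+1)}$ is good below $\gamma$ and $\rho_{i+1}\prec\rho_i$, $x^{(i)}$ is good at $\gamma$.

**Step 3: the values descend.** Put $w_i=\rho^w_i(x^{(i)})$ and $e_{i+1}=\rho^e_{i+1}(x^{(i+1)})$. The relation $\rho_{i+1}\prec\rho_i$ applied to the total $X=x^{(i+1)}$ gives, for every $\gamma$, $(w_{i+1},w_i,e_{i+1})\in Q_\gamma$, since $\rho^w_i(\rho^x_{i+1}(x^{(i+1)}))=\rho_i^w(x^{(i)})=w_i$. So $(w_{i+1},w_i,e_{i+1})\in\bigcap_\gamma Q_\gamma=B$, and $\varphi(w_{i+1})<\varphi(w_i)$ for all $i$, a contradiction. $\square$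

Since $\mathbf\Pi^1_2\subseteq\mathbf\Sigma^1_3$, Lemmas 1.1, 6.1 and 6.2 show that $\prec$ has a rank function $r:\mathbb R\to\boldsymbol\delta^1_3$.

**Definition.** $\rho$ *codes* $F:[\omega_1]_*\to\delta+1$ iff

1. for all $X,\gamma$: $X$ good below $\gamma$ implies $\rho^v(X)$ good at $\gamma$; and
2. for all total $X$ (so that $\rho^v(X)$ is total by 1): $\varphi(\rho^w(X))=F(f_{X,\rho^v(X)})$.

**Lemma 6.3.** Let $\rho$ code $F$, and let $F':[\omega_1]_*\to\delta+1$ satisfy $F'(f)<F(f)$ for all $f\in[C_0]_*$, where $C_0$ is club. Then some $\rho'\prec\rho$ codes $F'$.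

*Proof.* **Step 1: a game whose winning strategies for II are the required $\rho'$.** In each round II first plays the next entries of $z=(v,w,x,e)$, then I plays the next entry of $X$. Let $\mathrm{OK}_\gamma(z)$ say: $v,x$ are good at $\gamma$ and $(w,\rho^w(x),e)\in Q_\gamma$. II wins iff

* (A) for all $\gamma<\omega_1$: if $X$ is good below $\gamma$, then $\mathrm{OK}_\gamma(z)$; and
* (B) if $X$ is total, then $v$ is total and $\varphi(w)=F'(f_{X,v})$.

If $\rho'$ is a winning strategy for II, then (A) gives $\rho'\prec\rho$ and clause 1, and (B) gives clause 2. By $\mathsf{AD}$ it remains to refute a winning strategy $\sigma$ for I. Let $\sigma$ produce $X=\sigma(z)$; the map $z\mapsto\sigma(z)$ is continuous.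

**Step 2: as long as II behaves well, so does $\sigma$.** *Claim: if $\mathrm{OK}_{\gamma'}(z)$ for all $\gamma'\le\gamma$, then $\sigma(z)$ is good at $\gamma$.* Otherwise let $\gamma_0\le\gamma$ be least such that $X=\sigma(z)$ is not good at $\gamma_0$. Then (A) holds: for $\gamma'\le\gamma_0$ the conclusion $\mathrm{OK}_{\gamma'}(z)$ holds, and for $\gamma'>\gamma_0$ the hypothesis fails. (B) holds vacuously. So II wins this run, a contradiction.

**Step 3: $\sigma$ has bounded answers.** Let
$$b(\gamma,\lambda)=\sup\{\widehat{\sigma(z)}(\gamma):\ \forall\gamma'\le\gamma\ (\mathrm{OK}_{\gamma'}(z),\ \widehat v(\gamma')\le\lambda,\ \widehat x(\gamma')\le\lambda)\}.$$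
The set of such $z$ is Borel by Lemmas 3.2(a) and 4.1; the goodness of $v$ and $x$ is implied by the bounds on their values. By the Claim and Lemma 3.2(c), $b(\gamma,\lambda)<\omega_1$.

**Step 4: a run that beats $\sigma$.** Clause 1 for $\rho$ is the hypothesis of Lemma 5.2 for $\tau=\rho^v$. Choose $f\in[C_0\cap C_b\cap C_{\rho^v}]_*$ and let $v=x=X_0$ be an $f$-code. By Lemma 5.2, $f_{x,\rho^v(x)}=f$, so $\varphi(\rho^w(x))=F(f)$ by clause 2. Choose $w$ with $\varphi(w)=F'(f)$, possible as $F'(f)\le\delta<\theta$. Since $\varphi(w)=F'(f)<F(f)=\varphi(\rho^w(x))$, choose $e$ with $B(w,\rho^w(x),e)$ by (1). As $B\subseteq Q_\gamma$ for all $\gamma$, $\mathrm{OK}_\gamma(z)$ holds for all $\gamma$, so $X=\sigma(z)$ is total by the Claim.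

By (3), $\widehat{X_0}(\gamma')\le g(\beta,n)$ for $\gamma'\le\omega\beta+n$. By (4), $\omega\beta+n<f(\beta)$, and $g(\beta,n)<f(\beta)\in C_b$. So
$$\widehat X(\omega\beta+n)\le b(\omega\beta+n,\,g(\beta,n))<f(\beta).$$
By Lemma 5.1, $f_{X,v}=f_{v,X}=f$. Hence (A) and (B) hold and II wins this run, a contradiction. $\square$

## 7. Proof of Theorem A

Let $F_{\rm top}\equiv\delta$. It is coded by a strategy $\rho_{\rm top}$ that plays a fixed total $v$ (with $\widehat v$ constantly $0$, by Lemma 3.1), a fixed $w$ with $\varphi(w)=\delta$, and arbitrary fixed $x,e$.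

For $\mathbf c\in\prod_{[\omega_1]_*}(\delta+1)/\mu$, say that $\mathbf c$ *has a code* if some $F\in\mathbf c$ is coded by some $\rho$, and then put
$$R(\mathbf c)=\min\{r(\rho):\rho\text{ codes some }F\in\mathbf c\}.$$
Suppose $\mathbf c$ has a code and $\mathbf c'<\mathbf c$. Take $\rho$ coding some $F\in\mathbf c$ with $r(\rho)=R(\mathbf c)$, and any $F'\in\mathbf c'$. By Lemma 6.3 some $\rho'\prec\rho$ codes $F'$. So $\mathbf c'$ has a code and $R(\mathbf c')\le r(\rho')<r(\rho)=R(\mathbf c)$.

Hence every $\mathbf c<[F_{\rm top}]$ has a code, and $R$ is a strictly increasing map from $\{\mathbf c:\mathbf c<[F_{\rm top}]\}=\prod_{[\omega_1]_*}\delta/\mu$ into $r(\rho_{\rm top})<\boldsymbol\delta^1_3=\omega_{\omega+1}$. Since $\mu$ is an ultrafilter, $\prod_{[\omega_1]_*}\delta/\mu$ is linearly ordered, so it is a well-order of type $<\omega_{\omega+1}$. $\square$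

## 8. Proof of Theorem B

Let $F:[\omega_1]_*\to\omega_{\omega+1}$, and let $U$, $W_a$, $\mathrm{WF}$ be as in Section 1.2. The game combines that of Proposition 1.3 with joint functions: in each round II first plays the next entries of $(v,a)$, then I plays the next entry of $X$. II wins iff

* (A) for all $\gamma$: if $X$ is good below $\gamma$, then $v$ is good at $\gamma$; and
* (B) if $X$ is total, then $v$ is total, $a\in\mathrm{WF}$ and $\mathrm{rk}(W_a)>F(f_{X,v})$.

**Step 1: II has a winning strategy.** Suppose $\sigma$ is winning for I. If $v$ is good at all $\gamma'\le\gamma$, then $\sigma(v,a)$ is good at $\gamma$: otherwise let $\gamma_0\le\gamma$ be least such that $\sigma(v,a)$ is not good at $\gamma_0$; then (A) holds, because $v$ is good at all $\gamma'\le\gamma_0$ and $X$ is not good below any $\gamma'>\gamma_0$, and (B) is vacuous, so II wins, a contradiction. Hence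
$$b(\gamma,\lambda)=\sup\{\widehat{\sigma(v,a)}(\gamma):\ \widehat v(\gamma')\text{ is defined and }\le\lambda\text{ for all }\gamma'\le\gamma\}<\omega_1$$
by Lemma 3.2(a) and (c). Take $f\in[C_b]_*$, let $v$ be an $f$-code, and take $a\in\mathrm{WF}$ with $\mathrm{rk}(W_a)>F(f)$. Then $X=\sigma(v,a)$ is total, and $\widehat X(\omega\beta+n)\le b(\omega\beta+n,g(\beta,n))<f(\beta)$ by (3), (4) and $f(\beta)\in C_b$. So $f_{X,v}=f$ by Lemma 5.1, and II wins this run, a contradiction. By $\mathsf{AD}$, II has a winning strategy.

**Step 2: its ranks are bounded.** Let II's winning strategy produce $(\rho^v(X),\rho^a(X))$, a continuous function of $X$. By (B), $A=\{\rho^a(X):X\text{ total}\}\subseteq\mathrm{WF}$, and $A$ is $\mathbf\Sigma^1_3$ since totality is $\mathbf\Pi^1_2$ (Lemma 3.2(b)). By Lemma 1.2 there is $\zeta<\boldsymbol\delta^1_3$ with $\mathrm{rk}(W_a)\le\zeta$ for all $a\in A$.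

**Step 3: the bound for $F$.** By (A), Lemma 5.2 applies to $\tau=\rho^v$. If $f\in[C_{\rho^v}]_*$ and $X_0$ is an $f$-code, then $X_0$ is total and $f=f_{X_0,\rho^v(X_0)}$. So $F(f)<\mathrm{rk}(W_{\rho^a(X_0)})\le\zeta$ by (B). $\square$

With Theorems A and B proved, the Corollary of Section 2 holds: both questions have the answer yes.

## 9. Larger projective ordinals, and cardinals below $\omega_{\omega+1}$

This section proves Theorem C. For $m=3$ the first sentence of the theorem is already proved.

### 9.1. The case $m\ge4$

Here the complexity problem of Section 2.2 disappears, because "not total" is simple enough for the larger pointclass; clause (ii) of Section 1.3 can be used as it stands.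

**Step 1: the rank lemma.** In $L(\mathbb R)$, which satisfies $\mathsf{AD}+\mathsf{DC}$, every $\mathbf\Sigma^1_m$ set is $\lambda_m$-Suslin for a cardinal $\lambda_m$ with $\lambda_m^+=\boldsymbol\delta^1_m$ (Kunen, Martin; Kechris, "AD and projective ordinals"). The proof of Lemma 1.1 used nothing else, so Lemma 1.1 holds with $\mathbf\Sigma^1_m,\boldsymbol\delta^1_m$ in place of $\mathbf\Sigma^1_3,\boldsymbol\delta^1_3$.

**Step 2: the relation.** Let $\delta<\boldsymbol\delta^1_m$, let $\varphi$ map $\mathbb R$ onto $\theta>\delta$ with $\mathbf\Delta^1_m$ prewellordering, and let $B\in\mathbf\Pi^1_{m-1}$ satisfy (1). Redefine $\rho'\prec\rho$ iff for all $X$: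

* for all $\gamma$, $X$ good below $\gamma$ implies $\rho'^x(X)$ good at $\gamma$; and
* if $X$ is total, then $B(\rho'^w(X),\rho^w(\rho'^x(X)),\rho'^e(X))$.

The first clause is $\mathbf\Pi^1_2$, as in Lemma 6.1. In the second, non-totality is $\mathbf\Sigma^1_2\subseteq\mathbf\Pi^1_{m-1}$, as $m-1\ge3$. So $\prec$ is $\mathbf\Pi^1_{m-1}\subseteq\mathbf\Sigma^1_m$. It has no infinite descending sequence: with $x^{(i)},w_i,e_i$ as in Lemma 6.2, all $x^{(i)}$ are total by the same induction, and then the second clause for $X=x^{(i+1)}$ gives $B(w_{i+1},w_i,e_{i+1})$, so the ordinals $\varphi(w_i)$ descend. Hence $\prec$ has a rank function $r$ into $\boldsymbol\delta^1_m$.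

**Step 3: Lemma 6.3 for this relation.** Keep the definition of "codes". Let $\rho$ code $F$ and $F'<F$ on $[C_0]_*$. Play the game of Lemma 6.3 with $\mathrm{OK}_\gamma(z)$ now saying only that $v,x$ are good at $\gamma$, and with $B(w,\rho^w(x),e)$ added to the conclusion of (B). A winning strategy $\rho'$ for II satisfies $\rho'\prec\rho$ (first clause by (A), second by (B)) and codes $F'$. Suppose $\sigma$ is winning for I. The Claim holds with the same proof: at a least failure $\gamma_0$, (A) holds and (B) is vacuous. The set of $z$ with $\widehat v(\gamma'),\widehat x(\gamma')\le\lambda$ for all $\gamma'\le\gamma$ is Borel by Lemma 3.2(a), so the corresponding $b(\gamma,\lambda)$ is countable by Lemma 3.2(c). Choose $f\in[C_0\cap C_b\cap C_{\rho^v}]_*$, an $f$-code $v=x=X_0$, $w$ with $\varphi(w)=F'(f)$, and $e$ with $B(w,\rho^w(x),e)$, which exists since $\varphi(\rho^w(x))=F(f)>F'(f)$. Then $X=\sigma(z)$ is total, $\widehat X(\omega\beta+n)\le b(\omega\beta+n,g(\beta,n))<f(\beta)$, so $f_{X,v}=f$, and (A) and (B) hold, a contradiction.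

**Step 4: the three statements.** Section 7, with $\boldsymbol\delta^1_m$ for $\boldsymbol\delta^1_3$, gives $\prod_{[\omega_1]_*}\delta/\mu<\boldsymbol\delta^1_m$. For boundedness, take $U$ universal $\mathbf\Sigma^1_m$ in Section 8. The ranks $\mathrm{rk}(W_a)$, $a\in\mathrm{WF}$, are then cofinal in $\boldsymbol\delta^1_m$; the set $A$ is $\mathbf\Sigma^1_3\subseteq\mathbf\Sigma^1_m$; and Lemma 1.2 holds for $\mathbf\Sigma^1_m$ by Step 1. So every function into $\boldsymbol\delta^1_m$ is bounded a.e. As in the proof of the Corollary, $\prod_{[\omega_1]_*}\boldsymbol\delta^1_m/\mu=\boldsymbol\delta^1_m$.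

### 9.2. Cardinals $\omega_1\le\kappa\le\omega_\omega$

We show $\prod_{[\omega_1]_*}\omega_1/\mu>\omega_\omega$ by placing all the ultrapowers with finite exponent below one class.

**Step 1: finite exponents.** By Martin and Kunen (Kechris, "AD and projective ordinals"), applied in $L(\mathbb R)$, $\prod_{[\omega_1]^n_*}\omega_1/\mu^n_{\omega_1}=\omega_{n+1}$ holds in $L(\mathbb R)$ for $1\le n<\omega$. By Lemma 3.1 every $g:\omega_1\to\omega_1$ is $\widehat X$ for some real $X$. With codes for the countable ordinals $\gamma,\eta$, "$\widehat X(\gamma)=\eta$" is a statement about reals, so $g\in L(\mathbb R)$. Hence all $g:[\omega_1]^n_*\to\omega_1$ (via a bijection of $\omega_1^n$ with $\omega_1$ in $L(\mathbb R)$) and all clubs in $\omega_1$ (via characteristic functions) lie in $L(\mathbb R)$. So in $V$ this ultrapower has type $(\omega_{n+1})^{L(\mathbb R)}$.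

**Step 2: $(\omega_\omega)^{L(\mathbb R)}=\omega_\omega$.** The ordinal $\omega_\omega$ of $V$ is a cardinal of $L(\mathbb R)$. It is below $\omega_{\omega+1}=\boldsymbol\delta^1_3=(\omega_{\omega+1})^{L(\mathbb R)}$, and infinitely many infinite $L(\mathbb R)$-cardinals lie below it. So it can only be $(\omega_\omega)^{L(\mathbb R)}$.

**Step 3: embed the finite exponents.** For $g:[\omega_1]^n_*\to\omega_1$ let $\Phi_g(f)=g(f{\restriction}n)$. If $g<g'$ on $[C]^n_*$, then $\Phi_g<\Phi_{g'}$ on $[C]_*$, and similarly for equality. So $[g]\mapsto[\Phi_g]$ embeds $(\omega_{n+1})^{L(\mathbb R)}$ into $\prod_{[\omega_1]_*}\omega_1/\mu$.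

**Step 4: one class above all of them.** Let $\Phi(f)=f(\omega)$. Given $g:[\omega_1]^n_*\to\omega_1$, since $\mu$ is an ultrafilter there is a club $C$ such that either $g(f{\restriction}n)<f(n)$ for all $f\in[C]_*$, or $g(f{\restriction}n)\ge f(n)$ for all $f\in[C]_*$. The latter is impossible. Fix $f\in[C]_*$ and let $h$ be a correct-type function into the club of all elements of $C$ above $\max(g(f{\restriction}n),f(n-1))$. Let $f'$ agree with $f$ below $n$ and put $f'(n+\beta)=h(\beta)$. Then $f'\in[C]_*$ and $f'(n)=h(0)>g(f{\restriction}n)=g(f'{\restriction}n)$, which violates the inequality. So $\Phi_g(f)<f(n)<f(\omega)=\Phi(f)$ a.e.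

**Step 5: conclusion.** $\prod_{[\omega_1]_*}\omega_1/\mu$ is well-ordered by Theorem A. By Steps 1–4 its initial segment below $[\Phi]$ has type at least $\sup_n(\omega_{n+1})^{L(\mathbb R)}=\omega_\omega$. Since $[\Phi]$ itself comes on top, $\prod_{[\omega_1]_*}\omega_1/\mu>\omega_\omega$. For every cardinal $\omega_1\le\kappa\le\omega_\omega$,
$$\prod_{[\omega_1]_*}\kappa/\mu\ \ge\ \prod_{[\omega_1]_*}\omega_1/\mu\ >\ \omega_\omega\ \ge\ \kappa .$$
In particular the equality fails for $\boldsymbol\delta^1_1=\omega_1$ and $\boldsymbol\delta^1_2=\omega_2$. With the Corollary, $\omega_{\omega+1}$ is the least uncountable cardinal $\kappa$ with $\prod_{[\omega_1]_*}\kappa/\mu=\kappa$. This completes the proof of Theorem C. $\square$
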